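# Integral factorizations of finite abelian groups are quasiperiodic

## 1. Groups of prime order

Throughout, $G$ is a finite abelian group written multiplicatively, and $R[G]$ is its group ring over a commutative ring $R$; most of the time $R=\mathbb Z$. We write $\epsilon:R[G]\to R$ for the augmentation (sum of coefficients, a ring homomorphism), $\Sigma_G=\sum_{g\in G}g$, and $N_H=\sum_{h\in H}h$ for a subgroup $H\le G$. For every $x\in R[G]$ we have $x\,\Sigma_G=\epsilon(x)\Sigma_G$, because $g\Sigma_G=\Sigma_G$ for each $g\in G$.

**Definition (factorization).** Two elements $a,b\in R[G]$ form a *factorization of $G$ over $R$* of *level* $r\in R$ if $ab=r\,\Sigma_G$.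

If $a$ and $b$ have coefficients $0$ and $1$, so that they are the sums of two subsets $A,B\subseteq G$, then level $1$ says that every element of $G$ is a product $\alpha\beta$ with $\alpha\in A$, $\beta\in B$ in exactly one way. For instance, in $\mathbb Z_4=\langle t\rangle$ we have $(1+t)(1+t^2)=1+t+t^2+t^3$. Applying $\epsilon$ to any factorization gives
$$\epsilon(a)\,\epsilon(b)=r\,|G|. \tag{1}$$

**Definition (quasiperiodic).** A factorization $(a,b)$ of $G$ over $R$ is *quasiperiodic with respect to* $g\in G$, where $g$ has order $m>1$, if $b=b_0+\dots+b_{m-1}$ with $b_h\in R[G]$ and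
$$a b_h=g^h\,ab_0\qquad(h=0,\dots,m-1),$$
or if the same holds with $a$ and $b$ exchanged, that is, $a=a_0+\dots+a_{m-1}$ with $a_h\in R[G]$ and $ba_h=g^h\,ba_0$. It is *quasiperiodic* if this happens for some $g$ of order $m>1$.

In the example above take $g=t^2$, $b_0=1$, $b_1=t^2$: then $ab_1=g\,ab_0$. Here the pieces themselves are translates of each other. The definition asks for less: only the products $ab_h$ have to be translates. In $\mathbb Z_2=\langle t\rangle$ take $a=1+t$, $b=2$, so $ab=2\Sigma_G$. With $b_0=2-t$ and $b_1=t$ we get $ab_0=(1+t)(2-t)=1+t$ and $ab_1=t+1=t\cdot ab_0$, although $b_1\ne tb_0$. Note the negative coefficient.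

**Proposition 1.** Let $|G|=p$ be prime. Every factorization of $G$ over $\mathbb Z$ is quasiperiodic with respect to every $g\ne1$.

**Proof.** By (1), $p$ divides $\epsilon(a)\epsilon(b)$, so it divides one of the two factors, say $\epsilon(b)$. Put $x=\epsilon(b)/p\in\mathbb Z$, so $\epsilon(a)x=r$. Let
$$b_h=g^hx\quad(1\le h\le p-1),\qquad b_0=b-\sum_{h=1}^{p-1}g^hx .$$
These sum to $b$. Since $g$ generates $G$, we have $\sum_{h=1}^{p-1}g^h=\Sigma_G-1$, and therefore
$$ab_0=r\Sigma_G-xa(\Sigma_G-1)=r\Sigma_G-x\epsilon(a)\Sigma_G+xa=xa .$$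
Hence $ab_h=g^hxa=g^hab_0$ for all $h$. If $p\mid\epsilon(a)$, exchange $a$ and $b$. $\square$

What changes for a general $G$? Let $g$ have prime order $p$ and generate $H$. From (1), $p$ still divides $\epsilon(a)$ or $\epsilon(b)$. But now $\sum_h g^h=N_H$ is not $\Sigma_G$, so the integer $x$ must be replaced by an element of $\mathbb Z[G]$ that remembers something about $a$, and it is not clear that divisibility of one augmentation by $p$ is enough. The question of these notes, taken from the article "Quasiperiodic Group Factorizations" (http://iiis.tsinghua.edu.cn/~john/quasiperiodic.pdf), is whether all factorizations over $\mathbb Z$ of finite nontrivial abelian groups are quasiperiodic over $\mathbb Z$.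

The following results are known. Over $\mathbb Q$ every factorization of every finite nontrivial abelian group is quasiperiodic. Over $\mathbb Z$ this is so for cyclic groups and for $\mathbb Z_p\times\mathbb Z_p$ with $p$ prime. The definitions also make sense over the semiring $\mathbb Z_+$, and there the answer is negative: Sands constructed a level-$1$ factorization over $\mathbb Z_+$ of $\mathbb Z_p\times\mathbb Z_{p^2}$ ($p\ge5$ prime) that is not quasiperiodic over $\mathbb Z_+$, though it is quasiperiodic over $\mathbb Z$. We prove that over $\mathbb Z$ the answer is yes, in a strong form.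

**Theorem A.** Let $G$ be a finite nontrivial abelian group and $ab=r\Sigma_G$ in $\mathbb Z[G]$ with $r\in\mathbb Z$. Then for every $g\in G$ of prime order, $(a,b)$ is quasiperiodic over $\mathbb Z$ with respect to $g$. In particular every factorization over $\mathbb Z$ of every finite nontrivial abelian group is quasiperiodic over $\mathbb Z$.

## 2. Quasiperiodicity as an equation in $R[G/H]$

The first step removes the $m$ unknowns $b_0,\dots,b_{m-1}$ and replaces them by a single unknown in the group ring of a smaller group. For a subgroup $H$, bars denote images under $R[G]\to R[G/H]$. Note that $\overline{\Sigma_G}=|H|\,\Sigma_{G/H}$.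

**Lemma 2 (criterion).** Let $R$ be a commutative ring, $ab=r\Sigma_G$ in $R[G]$, $g\in G$ of order $m>1$, and $H=\langle g\rangle$. The following are equivalent.

1. $b=b_0+\dots+b_{m-1}$ with $b_h\in R[G]$ and $ab_h=g^hab_0$ for all $h$.
2. There is $x\in R[G]$ with $a\,x\,N_H=r\Sigma_G$.
3. There is $y\in R[G/H]$ with $\bar a\,y=r\Sigma_{G/H}$.

The same holds with $a$ and $b$ exchanged.

**Proof.** (1)$\Rightarrow$(2): take $x=b_0$. Then $axN_H=\sum_hg^hab_0=\sum_hab_h=ab=r\Sigma_G$.

(2)$\Rightarrow$(1): as in Proposition 1, put $b_h=g^hx$ for $1\le h\le m-1$ and $b_0=b-\sum_{h\ge1}g^hx$. By (2), $\sum_{h=0}^{m-1}g^hax=r\Sigma_G$, so $ab_0=r\Sigma_G-\sum_{h\ge1}g^hax=ax$. Hence $ab_h=g^hax=g^hab_0$ for all $h$.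

(2)$\Leftrightarrow$(3): consider the map $\varphi:R[G/H]\to R[G]$, $\varphi(\bar z)=N_Hz$. It sends a coset of $H$ to the sum of its elements, so it is well defined and injective, and $\varphi(\Sigma_{G/H})=\Sigma_G$. It is $R[G]$-linear: $\varphi(\bar a\bar x)=N_Hax$. So $\bar a\bar x=r\Sigma_{G/H}$ holds if and only if $axN_H=r\Sigma_G$, and every $y\in R[G/H]$ has the form $\bar x$.

The hypothesis is symmetric in $a$ and $b$, so we may exchange them. $\square$

For use in Section 9 we record: if $1\ne H'\le H$ then $N_H=N_{H'}d$, where $d$ is the sum of a transversal of $H'$ in $H$; hence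
$$a\,x\,N_H=r\Sigma_G\ \Longrightarrow\ a\,(xd)\,N_{H'}=r\Sigma_G. \tag{2}$$
So condition 2 for $H$ implies condition 2 for $H'$.

The criterion settles $\mathbb Q$ at once. Since $\bar a\bar b=rm\,\Sigma_{G/H}$, the element $y=\bar b/m$ solves condition 3. Over $\mathbb Z$ this is the first thing to try, and it fails because $\bar b$ need not be divisible by $m$.

The second thing to try imitates Proposition 1: let $g$ have prime order $p$, find which of $\epsilon(a),\epsilon(b)$ is divisible by $p$, and decompose that factor. This fails too. Let $G=\mathbb Z_{p^2}=\langle t\rangle$, $g=t^p$, $H=\langle g\rangle$, and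
$$a=1+t^p+\dots+t^{p(p-1)}=N_H,\qquad b=1+t+\dots+t^{p-1},\qquad ab=\Sigma_G .$$
Both augmentations equal $p$. To decompose $b$ we need $y$ with $\bar ay=\Sigma_{G/H}$; but $\bar a=p$, so there is no such $y$. To decompose $a$ we need $\bar by=\Sigma_{G/H}$; since $\bar b=\Sigma_{G/H}$, the choice $y=1$ works. So $p\mid\epsilon(b)$ does not let us decompose $b$, and the augmentations alone cannot tell us which factor to decompose. The missing information is where $a$ and $b$ vanish as functions on characters.

## 3. Vanishing sets of characters and the number $u_G(U)$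

**Characters.** Let $\hat G$ be the group of characters of $G$. When $R$ is a domain of characteristic $0$, we take characters with values in an algebraic closure of its fraction field (for $R=\mathbb Z$ we may use $\mathbb C$), and extend them linearly to $R[G]$, where they are ring homomorphisms. The trivial character extends to $\epsilon$. For $H\le G$ let $H^\perp=\{\chi\in\hat G:\chi|_H=1\}$. It is identified with $\widehat{G/H}$, and $\chi(\bar x)=\chi(x)$ for $\chi\in H^\perp$.

**Lemma 3.** Let $R$ be a domain of characteristic $0$, and let $x\in R[G]$ satisfy $\chi(x)=0$ for all $\chi\ne1$. Then $x=c\,\Sigma_G$ with $c\in R$, and $\epsilon(x)=c|G|$.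

**Proof.** An element $z$ killed by all characters is $0$, because the coefficient of $z$ at $g$ is $|G|^{-1}\sum_\chi\chi(g^{-1})\chi(z)$ by orthogonality. For $g\in G$ the element $(1-g)x$ is killed by the nontrivial characters because $x$ is, and by $\epsilon$ because $1-g$ is. So $gx=x$ for all $g$; hence all coefficients of $x$ are equal. $\square$

**Definition (rational set).** A set $U\subseteq\hat G\setminus\{1\}$ is *rational* (for $G$) if $\chi\in U$ implies $\chi^j\in U$ for all $j$ prime to $|G|$. For rational $U$ put
$$I_G(U)=\{x\in\mathbb Z[G]:\chi(x)=0\ \text{for all }\chi\in U\},\qquad \epsilon(I_G(U))=u_G(U)\,\mathbb Z,\quad u_G(U)>0 .$$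

The number $u_G(U)$ is well defined: $I_G(U)$ is an ideal containing $\Sigma_G$, and $\epsilon(\Sigma_G)=|G|\ne0$, so $\epsilon(I_G(U))$ is a nonzero ideal of $\mathbb Z$. Rational sets arise as follows. Let $n=|G|$, and for $j$ prime to $n$ let $\sigma_j\in\mathrm{Gal}(\mathbb Q(\zeta_n)/\mathbb Q)$ be the automorphism with $\sigma_j(\zeta_n)=\zeta_n^j$; these are all the elements of that group. Character values on $G$ are $n$-th roots of unity, so
$$\sigma_j(\chi(x))=\chi^j(x)\qquad(x\in\mathbb Q[G]). \tag{3}$$
Hence for $a\in\mathbb Z[G]$ the sets $\{\chi\ne1:\chi(a)\ne0\}$ and $\{\chi\ne1:\chi(a)=0\}$ are both rational.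

**Example (cyclic groups).** Let $G=\langle t\rangle$ have order $n$. Since the units modulo $n$ map onto the units modulo $d$ for $d\mid n$, any two characters of the same order $d$ are related by $\chi\mapsto\chi^j$ with $j$ prime to $n$. So a rational set is the set of all characters whose order lies in a set $D$ of divisors $d>1$ of $n$. An element $F(t)$, $F\in\mathbb Z[T]$, lies in $I_G(U)$ if and only if $F$ vanishes at the primitive $d$-th roots of unity for all $d\in D$. The cyclotomic polynomials $\Phi_d$ are monic and irreducible over $\mathbb Q$, so this says that $\prod_{d\in D}\Phi_d$ divides $F$ in $\mathbb Z[T]$. As $\epsilon(F(t))=F(1)$,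
$$u_G(U)=\prod_{d\in D}\Phi_d(1).$$

**Example ($\mathbb Z_p\times\mathbb Z_p$).** A rational set is a union of sets $L^\perp\setminus\{1\}$ for $L$ in some set $\mathcal L$ of subgroups of order $p$; there are $p+1$ such subgroups. Let $k=|\mathcal L|$. If $k=0$, then $u_G(U)=1$. If $k=p+1$, Lemma 3 gives $I_G(U)=\mathbb Z\Sigma_G$ and $u_G(U)=p^2$. Let $1\le k\le p$. For $L\in\mathcal L$ and $x\in I_G(U)$, the image of $x$ in $\mathbb Z[G/L]$ is killed by all nontrivial characters, so it is $c\Sigma_{G/L}$ and $\epsilon(x)=cp$; thus $p\mid u_G(U)$. Choose $L_0\notin\mathcal L$. A nontrivial character in $L^\perp$ with $L\ne L_0$ is nontrivial on $L_0$ (otherwise it would be trivial on $LL_0=G$), so it kills $N_{L_0}$. Hence $N_{L_0}\in I_G(U)$ and $u_G(U)=p$.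

**Step: restriction to the quotient.** We want to compare $U$ with the characters in $U$ that factor through $G/H$, so we need the latter to form a rational set.

**Lemma 4.** Let $U$ be rational for $G$, let $H\le G$ have prime order $p$, and let $K=H^\perp=\widehat{G/H}$. Then $U\cap K$ is rational for $G/H$.

**Proof.** Let $\chi\in U\cap K$ and let $j$ be prime to $|G/H|$. We claim there is $j'\equiv j\pmod{|G/H|}$ prime to $|G|=p\,|G/H|$. If $p$ divides $|G/H|$, take $j'=j$. Otherwise use the Chinese remainder theorem to require also $j'\equiv1\pmod p$. The order of $\chi$ divides $|G/H|$, so $\chi^j=\chi^{j'}\in U$; and $\chi^j\in K$ since $K$ is a group. $\square$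

**Step: what has to be compared.** The next lemma turns the search for $y$ into a question about two integers. Given $ab=r\Sigma_G$ in $\mathbb Z[G]$, set
$$U=\{\chi\ne1:\chi(a)\ne0\},\qquad V=\{\chi\ne1:\chi(a)=0\}.$$
Both are rational, and they partition $\hat G\setminus\{1\}$. For $\chi\ne1$ we have $\chi(\Sigma_G)=0$, so $\chi(a)\chi(b)=0$. Therefore
$$b\in I_G(U),\qquad a\in I_G(V). \tag{4}$$
Let $H=\langle g\rangle$ with $g$ of prime order $p$, let $K=H^\perp$, and write
$$u=u_G(U),\quad w=u_G(V),\quad u'=u_{G/H}(U\cap K),\quad w'=u_{G/H}(V\cap K).$$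

**Lemma 5.** With this notation, if $u=pu'$ then $b$ decomposes with respect to $g$ as in the definition of quasiperiodicity; if $w=pw'$ then $a$ does.

**Proof.** Let $u=pu'$. By (4), $\epsilon(b)\in u\mathbb Z$, so $\epsilon(b)/p\in u'\mathbb Z$, and by definition of $u'$ there is $y\in I_{G/H}(U\cap K)$ with $\epsilon(y)=\epsilon(b)/p$. Let $1\ne\chi\in K$. If $\chi\in U$, then $\chi(y)=0$; if $\chi\in V$, then $\chi(\bar a)=\chi(a)=0$. So $\bar ay$ is killed by all nontrivial characters of $G/H$, and Lemma 3 gives $\bar ay=s\Sigma_{G/H}$ with $s\in\mathbb Z$. Comparing augmentations and using (1),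
$$s\,\frac{|G|}p=\epsilon(a)\,\frac{\epsilon(b)}p=r\,\frac{|G|}p,$$
so $s=r$. Condition 3 of Lemma 2 holds, and $b$ decomposes.

Let $w=pw'$. By (4), $\epsilon(a)\in w\mathbb Z$, so there is $y\in I_{G/H}(V\cap K)$ with $\epsilon(y)=\epsilon(a)/p$. Since $\bar b$ vanishes on $U\cap K$ and $y$ vanishes on $V\cap K$, the element $\bar by$ equals $s\Sigma_{G/H}$ with $s\in\mathbb Z$, and $s|G|/p=\epsilon(b)\epsilon(a)/p=r|G|/p$, so $s=r$. Lemma 2 with $a$ and $b$ exchanged shows that $a$ decomposes. $\square$

So it suffices to show that one of $u=pu'$, $w=pw'$ must hold. We always have $u'\mid u$ and $w'\mid w$: reduction modulo $H$ maps $I_G(U)$ into $I_{G/H}(U\cap K)$ and keeps augmentations. If we knew that $uw=|G|$ for every group and every such partition, then also $u'w'=|G|/p$, hence $(u/u')(w/w')=p$, and one of the two factors would be $p$. Everything therefore rests on the identity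
$$u_G(U)\,u_G(V)=|G|. \tag{5}$$

For cyclic $G$ of order $n$ the identity is immediate from the first example: the orders occurring in $U$ and in $V$ together are all $d>1$ dividing $n$, and $\prod_{1<d\mid n}\Phi_d(1)$ is the value at $T=1$ of $(T^n-1)/(T-1)=1+T+\dots+T^{n-1}$, namely $n$. For $\mathbb Z_p\times\mathbb Z_p$ the second example gives $1\cdot p^2$, $p\cdot p$ or $p^2\cdot1$, always $p^2$. In these two families Theorem A is thus already proved: the quotient $G/H$ of a cyclic group is cyclic, and that of $\mathbb Z_p\times\mathbb Z_p$ is $\mathbb Z_p$, so (5) is available for $G/H$ too.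

Half of (5) is easy in general. Choose $x\in I_G(U)$, $y\in I_G(V)$ of augmentations $u,w$. Then $xy$ is killed by all nontrivial characters, so $xy=c\,\Sigma_G$ and $uw=c|G|$. The other half, $uw\mid|G|$, asks for elements of small augmentation with prescribed zeros. The obvious construction is to kill the Galois orbits in $U$ one at a time and multiply. In the cyclic case this is optimal. In $\mathbb Z_p\times\mathbb Z_p$ it is not: an element killing $L^\perp\setminus\{1\}$ has augmentation divisible by $p$, so a product of such elements over $L\in\mathcal L$ has augmentation divisible by $p^k$, whereas $u_G(U)=p$ for $1\le k\le p$. A general group offers no list of good elements to use instead.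

## 4. The duality $u_G(U)\,u_G(V)=|G|$

The way around is not to construct small elements at all. The number $u=u_G(U)$ is the largest integer such that $u^{-1}\epsilon$ is still integer-valued on $I_G(U)$. An integer-valued functional on a direct summand of $\mathbb Z[G]$ extends to all of $\mathbb Z[G]$, where it is just an integer-valued function on $G$. This gives integral witnesses for $u$ and for $w$ in the dual lattice, and pairing the two witnesses gives $uw\mid|G|$.

**Step: the witness.** We show that the constant function $1$ is, modulo $u$ times an integer-valued function, a combination of the characters in $U$.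

**Lemma 6.** Let $U$ be rational for $G$ and $u=u_G(U)$. There is a function $h:G\to\mathbb Z$ such that $f:=1-uh$, as a function on $G$, is a linear combination of characters in $U$.

**Proof.** *Extension.* If $nx\in I_G(U)$ with $0\ne n\in\mathbb Z$ and $x\in\mathbb Z[G]$, then $n\chi(x)=0$ and so $\chi(x)=0$ for $\chi\in U$; thus $x\in I_G(U)$. Hence $\mathbb Z[G]/I_G(U)$ is finitely generated and torsion-free, so free, and $I_G(U)$ is a direct summand of $\mathbb Z[G]$. The homomorphism $u^{-1}\epsilon:I_G(U)\to\mathbb Z$ therefore extends to a homomorphism $h:\mathbb Z[G]\to\mathbb Z$ (let it be $0$ on a complement). Its restriction to $G$ is the function $h:G\to\mathbb Z$. The linear extension of $f=1-uh$ is $\epsilon-uh$, which vanishes on $I_G(U)$.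

*The complex span of $I_G(U)$.* Let $e_\chi=|G|^{-1}\sum_{g}\chi(g^{-1})\,g$. By orthogonality $\psi(e_\chi)=1$ if $\psi=\chi$ and $0$ otherwise. Put $e_U=\sum_{\chi\in U}e_\chi$. Its coefficient at $g$ is $|G|^{-1}\sum_{\chi\in U}\chi(g^{-1})$, and $\sigma_j$ carries this to $|G|^{-1}\sum_{\chi\in U}\chi^j(g^{-1})$. The map $\chi\mapsto\chi^j$ is injective, because $j$ is invertible modulo $|G|$, and it maps $U$ into $U$; so it permutes $U$ and the coefficient is fixed by all $\sigma_j$. Hence $e_U\in\mathbb Q[G]$. For $g\in G$ a suitable positive integer multiple of $(1-e_U)g$ lies in $\mathbb Z[G]$, and it is killed by every $\chi\in U$ since $\chi(e_U)=1$. So the complex span of $I_G(U)$ contains $(1-e_U)\mathbb C[G]$. For $\chi\notin U$ we have $(1-e_U)e_\chi=e_\chi$, as one checks on all characters; thus $e_\chi$ lies in this span.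

*Conclusion.* Extend $f$ to a $\mathbb C$-linear functional on $\mathbb C[G]$. It vanishes on $I_G(U)$, so $f(e_\chi)=0$ for all $\chi\notin U$. The $e_\chi$ form a basis of $\mathbb C[G]$, and the functionals $f$ and $\sum_\chi f(e_\chi)\chi$ agree on it. Hence $f=\sum_{\chi\in U}f(e_\chi)\,\chi$. $\square$

For example, if $U$ is empty then $u=1$, $h=1$ and $f=0$. If $U=\hat G\setminus\{1\}$ then $u=|G|$, and $h$ can be the function that is $1$ at the identity and $0$ elsewhere: since $\sum_\chi\chi$ equals $|G|$ at the identity and $0$ elsewhere, $1-|G|h=-\sum_{\chi\ne1}\chi$.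

**Step: pairing the two witnesses.** Now we prove (5).

**Lemma 7 (duality).** If $\hat G\setminus\{1\}=U\sqcup V$ with $U,V$ rational, then $u_G(U)\,u_G(V)=|G|$.

**Proof.** Put $u=u_G(U)$ and $w=u_G(V)$. At the end of Section 3 we saw that $|G|$ divides $uw$.

Conversely, take $f=1-uh$ for $U$ and $f'=1-wh'$ for $V$ as in Lemma 6. The trivial character is in neither $U$ nor $V$, so $\sum_gf(g)=0$ and $\sum_gf'(g^{-1})=\sum_gf'(g)=0$. For $\chi\in U$ and $\psi\in V$ we have $\chi\ne\psi$, so $\sum_g\chi(g)\psi(g^{-1})=0$; hence $\sum_gf(g)f'(g^{-1})=0$. Since $uh=1-f$ and $wh'=1-f'$,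
$$uw\sum_{g}h(g)\,h'(g^{-1})=\sum_g\bigl(1-f(g)\bigr)\bigl(1-f'(g^{-1})\bigr)=|G|-0-0+0=|G| .$$
The sum on the left is an integer, so $uw$ divides $|G|$. $\square$

## 5. Exactly one of the two numbers drops by $p$

**Lemma 8.** Let $\hat G\setminus\{1\}=U\sqcup V$ with $U,V$ rational, let $H\le G$ have prime order $p$, and let $K=H^\perp=\widehat{G/H}$. Put $u=u_G(U)$, $w=u_G(V)$, $u'=u_{G/H}(U\cap K)$, $w'=u_{G/H}(V\cap K)$. Then either $u=pu'$ and $w=w'$, or $u=u'$ and $w=pw'$.

**Proof.** By Lemma 4, $U\cap K$ and $V\cap K$ are rational for $G/H$, and they partition $K\setminus\{1\}$. If $x\in I_G(U)$ and $\chi\in U\cap K$, then $\chi(\bar x)=\chi(x)=0$, so $\bar x\in I_{G/H}(U\cap K)$, and $\epsilon(\bar x)=\epsilon(x)$. Hence $u\mathbb Z\subseteq u'\mathbb Z$, that is, $u'\mid u$. In the same way $w'\mid w$. Lemma 7 for $G$ and for $G/H$ gives $uw=|G|$ and $u'w'=|G|/p$; if $G/H$ is trivial, the second equation reads $1\cdot1=1$. So $(u/u')(w/w')=p$ with both factors positive integers, and one of them is $p$ while the other is $1$. $\square$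

**Proof of Theorem A.** Let $g\in G$ have prime order $p$ and let $H=\langle g\rangle$. With $U=\{\chi\ne1:\chi(a)\ne0\}$ and $V=\{\chi\ne1:\chi(a)=0\}$, Lemma 8 says that $u=pu'$ or $w=pw'$. By Lemma 5, $b$ decomposes with respect to $g$ in the first case and $a$ does in the second. Since $G$ is nontrivial, elements of prime order exist, and the last sentence of the theorem follows. $\blacksquare$

Let us see how this reads in the example $a=N_H$, $b=1+t+\dots+t^{p-1}$ in $\mathbb Z_{p^2}$ of Section 2. Here $a=\Phi_{p^2}(t)$ and $b=\Phi_p(t)$, so $V$ consists of the characters of order $p^2$ and $U$ of those of order $p$. The cyclic formula gives $u=w=p$, and since $K$ consists of the characters of order dividing $p$, we get $u'=p$ and $w'=1$. So $w=pw'$, and $a$ is the factor that decomposes, as found by hand.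

## 6. Descending along a chain of subgroups

The proof produces a factorization of $G/H$ of the same level, so it can be repeated.

**Corollary.** Let $1=H_0<H_1<\dots<H_n=G$ with $|H_i/H_{i-1}|=p_i$ prime, and let $ab=r\Sigma_G$ over $\mathbb Z$. There are level-$r$ factorizations $(a_i,b_i)$ of $G/H_i$ over $\mathbb Z$, with $(a_0,b_0)=(a,b)$, such that for each $i\ge1$ one of $a_i,b_i$ is the image of $a_{i-1}$ (resp. $b_{i-1}$), and the other has augmentation $p_i^{-1}$ times that of its predecessor. At $i=n$ this is a factorization $r=a_nb_n$ in $\mathbb Z$.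

**Proof.** In the proof of Lemma 5 the pair $(\bar a,y)$ satisfies $\bar ay=r\Sigma_{G/H}$ with $\epsilon(y)=\epsilon(b)/p$, or the pair $(y,\bar b)$ satisfies $y\bar b=r\Sigma_{G/H}$ with $\epsilon(y)=\epsilon(a)/p$. By Lemma 8 one of these occurs for every subgroup $H$ of prime order. Apply this successively, for $i=1,\dots,n$, to the group $G/H_{i-1}$, its factorization $(a_{i-1},b_{i-1})$ and its subgroup $H_i/H_{i-1}$ of order $p_i$; the quotient is $G/H_i$. For $i=n$ the quotient is trivial, its group ring is $\mathbb Z$, and $\Sigma=1$. $\square$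

## 7. Elements of composite order

Theorem A allows every $g$ of prime order. No other order can be allowed.

**Theorem B.** Let $G$ be a finite abelian group and $g\in G$ of order $m>1$. Every factorization of $G$ over $\mathbb Z$ is quasiperiodic with respect to $g$ if and only if $m$ is prime.

**Proof.** "If" is Theorem A. Let $m$ be composite and $p\mid m$ a prime. Put $H=\langle g\rangle$, $H_1=\langle g^{m/p}\rangle$ (of order $p$), $c=\sum_{i=0}^{m/p-1}g^i$, and let $d$ be the sum of a transversal of $H$ in $G$. Take
$$a=N_{H_1},\qquad b=cd .$$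
The elements $g^0,\dots,g^{m/p-1}$ represent the cosets of $H_1$ in $H$, so $N_{H_1}c=N_H$ and $ab=N_Hd=\Sigma_G$: the level is $1$. On the other hand
$$aN_H=p\,N_H,\qquad bN_H=\frac mp\,N_Hd,$$
with $p>1$ and $m/p>1$. For every $x\in\mathbb Z[G]$, the coefficients of $axN_H$ are divisible by $p$ and those of $bxN_H$ by $m/p$, so neither can equal $\Sigma_G$. By Lemma 2 in both versions, $(a,b)$ is not quasiperiodic with respect to $g$. $\square$

The smallest instance is $G=\mathbb Z_4$, $g=t$, $a=1+t^2$, $b=1+t$: this pair is quasiperiodic with respect to $t^2$ but not with respect to $t$.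

## 8. Coefficient rings in which $\Phi_{p^k}$ stays irreducible

Where did we use that the coefficients are integers? The rationality of $U$ used Galois conjugation, and the witness of Lemma 6 is integral over $\mathbb Z$ but can be evaluated on $R[G]$ for any $R$ of characteristic $0$. This suggests the following statement. Its proof first isolates the $p$-part of $G$, so that only $p$-power roots of unity are involved.

**Theorem C.** Let $R$ be an integral domain of characteristic $0$ with fraction field $F$, $G$ a finite abelian group, $p$ a prime dividing $|G|$, and $p^k$ the exponent of the Sylow $p$-subgroup $P$ of $G$. If $p\in R^\times$, or the cyclotomic polynomial $\Phi_{p^k}$ is irreducible over $F$, then every factorization of $G$ over $R$ is quasiperiodic over $R$ with respect to every $g\in G$ of order $p$.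

**Proof.** Let $ab=r\Sigma_G$ and let $H=\langle g\rangle$ have order $p$. If $p\in R^\times$, then $a(p^{-1}b)N_H=p^{-1}r\Sigma_GN_H=r\Sigma_G$, and Lemma 2 applies. From now on let $\Phi_{p^k}$ be irreducible over $F$.

**Step 1: pass to $P$.** The aim is a factorization of a $p$-group with rational vanishing sets. Write $G=P\times Q$ with $p\nmid|Q|$, and let $a_P,b_P\in R[P]$ be the images of $a,b$ under the projection $G\to P$. Then $a_Pb_P=r|Q|\,\Sigma_P$, $\epsilon(a_P)=\epsilon(a)$ and $\epsilon(b_P)=\epsilon(b)$. Let $\zeta=\zeta_{p^k}$, embed $\mathbb Q(\zeta)$ in an algebraic closure $\bar F$ of $F$, and regard the characters of $P$ as having values in $F(\zeta)$. Since $\Phi_{p^k}$ is irreducible over $F$, for each $j$ prime to $p$ there is an automorphism of $F(\zeta)$ over $F$ with $\zeta\mapsto\zeta^j$. It sends $\chi(a_P)$ to $\chi^j(a_P)$, because the coefficients of $a_P$ lie in $F$. So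
$$U=\{\chi\in\hat P\setminus\{1\}:\chi(a_P)\ne0\}$$
and its complement $V$ in $\hat P\setminus\{1\}$ are rational for $P$. For $\chi\ne1$ we have $\chi(a_P)\chi(b_P)=0$; hence $b_P$ vanishes on $U$, and $a_P$ vanishes on $V$.

**Step 2: divisibility of augmentations over $R$.** We need a substitute for "$\epsilon(b)\in u\mathbb Z$". *Claim: if $x\in R[P]$ vanishes on a rational set $W\subseteq\hat P\setminus\{1\}$, then $\epsilon(x)\in u_P(W)\,R$.* Put $v=u_P(W)$. By Lemma 6 there is $h:P\to\mathbb Z$ with $1-vh=\sum_{\chi\in W}c_\chi\chi$ on $P$; here $c_\chi=f(e_\chi)\in\mathbb Q(\zeta)$ with $f=1-vh$, so this is an identity of functions with values in $\bar F$. Extending linearly to $R[P]$ and evaluating at $x$,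
$$\epsilon(x)-v\,h(x)=\sum_{\chi\in W}c_\chi\,\chi(x)=0,$$
and $h(x)\in R$ because $h$ is integer-valued on $P$. This proves the claim.

**Step 3: solve the equation in $R[P/H]$.** As $H$ has order $p$, it lies in $P$. Apply Lemma 8 to $P$ and $H$, with $K=H^\perp\le\hat P$. Suppose first that $u=pu'$. By the claim, $\epsilon(b_P)=uc$ with $c\in R$. Choose $x_0\in I_{P/H}(U\cap K)\subset\mathbb Z[P/H]$ with $\epsilon(x_0)=u'$, and put $x=cx_0$. Then $p\,\epsilon(x)=pcu'=uc=\epsilon(b_P)$. Each nontrivial character of $P/H$ kills $x$ (if it lies in $U$) or $\overline{a_P}$ (if it lies in $V$). By Lemma 3, $\overline{a_P}\,x=s\,\Sigma_{P/H}$ with $s\in R$. Augmentations give $s|P|=p\,\epsilon(a_P)\epsilon(x)=\epsilon(a_P)\epsilon(b_P)=r|Q||P|$, so $s=r|Q|$.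

**Step 4: return to $G$.** Here we remove the factor $|Q|$, which is prime to $p$. In $R[G/H]=R[(P/H)\times Q]$ an element $(\xi,q)$ satisfies $(\xi,q)\Sigma_Q=\xi\,\Sigma_Q$, so $\bar a\,\Sigma_Q=\overline{a_P}\,\Sigma_Q$. Hence
$$\bar a\,(x\Sigma_Q)=\overline{a_P}\,x\,\Sigma_Q=r|Q|\,\Sigma_{P/H}\Sigma_Q=r|Q|\,\Sigma_{G/H}.$$
Also $\bar a\,\bar b=rp\,\Sigma_{G/H}$. Choose integers $i,j$ with $ip+j|Q|=1$. Then $\bar a\,(i\bar b+jx\Sigma_Q)=r\Sigma_{G/H}$, and Lemma 2 applies.

If instead $w=pw'$, repeat Steps 3 and 4 with $(a,V)$ and $(b,U)$ exchanged: by the claim $\epsilon(a_P)=wc$ with $c\in R$; choose $x_0\in I_{P/H}(V\cap K)$ with $\epsilon(x_0)=w'$ and put $x=cx_0$; then $\overline{b_P}\,x=r|Q|\Sigma_{P/H}$, so $\bar b\,(i\bar a+jx\Sigma_Q)=r\Sigma_{G/H}$. $\square$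

For $R=\mathbb Z$ all $\Phi_{p^k}$ are irreducible over $\mathbb Q$, and we recover Theorem A. The hypothesis cannot simply be dropped. Let $R=\mathbb Z[\omega]$ with $\omega=e^{2\pi i/3}$ and $\mathbb Z_3=\langle t\rangle$. Then
$$(t-\omega)(t-\omega^2)=1+t+t^2$$
is a factorization of level $1$. The elements $g\ne1$ generate $H=G$, so by Lemma 2 quasiperiodicity would require that the augmentation $1-\omega$ or $1-\omega^2$ be a unit of $R$. But $(1-\omega)(1-\omega^2)=3$, the two factors are complex conjugate, and each has norm $3$; so neither is a unit.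

## 9. Integrally closed coefficient domains

For integrally closed domains the mechanism of the last example gives a converse.

**Theorem D.** Let $R$ be an integrally closed domain of characteristic $0$ with fraction field $F$.

(i) Let $G$ be cyclic of order $n=\prod_ip_i^{k_i}>1$. All factorizations of $G$ over $R$ are quasiperiodic over $R$ if and only if for some $i$, $p_i\in R^\times$ or $\Phi_{p_i^{k_i}}$ is irreducible over $F$.

(ii) All factorizations over $R$ of all finite nontrivial abelian groups are quasiperiodic over $R$ if and only if for every prime $p$, either $p\in R^\times$ or all $\Phi_{p^k}$ $(k\ge1)$ are irreducible over $F$.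

**Proof.** Both "if" parts follow from Theorem C: in (i) use the prime $p_i$, for which the Sylow subgroup has exponent $p_i^{k_i}$; in (ii) use any prime dividing $|G|$. The "only if" part of (ii) follows from (i) applied to $\mathbb Z_{p^k}$. It remains to prove "only if" in (i). Assume that for every $i$ we have $p_i\notin R^\times$ and
$$\Phi_{p_i^{k_i}}=f_{i,1}\,f_{i,2}$$
with monic nonconstant factors in $F[T]$. We construct a factorization that is not quasiperiodic.

**Step 1: the factors lie in $R[T]$, and $f_{i,l}(1)\notin R^\times$.** This supplies the nonunits that obstruct quasiperiodicity. The coefficients of $f_{i,l}$ are polynomials in roots of unity, hence integral over $R$; they lie in $F$, and $R$ is integrally closed. So $f_{i,l}\in R[T]$.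

Let $\zeta$ be a primitive $p_i^{k_i}$-th root of unity in an algebraic closure of $F$. Then $f_{i,l}(1)$ is a nonempty product of elements $1-\zeta^j$ with $p_i\nmid j$. All such elements are associates in $\mathbb Z[\zeta]$: given $j,j'$ prime to $p_i$, choose $e\ge1$ with $j\equiv ej'\pmod{p_i^{k_i}}$; then $1-\zeta^j=(1-\zeta^{j'})(1+\zeta^{j'}+\dots+\zeta^{(e-1)j'})$, and the roles of $j,j'$ can be exchanged. If $f_{i,l}(1)$ were a unit of $R$, then one of the elements $1-\zeta^j$, hence each of them, would be a unit of $R[\zeta]$, and so would be $p_i=\Phi_{p_i^{k_i}}(1)=\prod_j(1-\zeta^j)$, the product over $j$ modulo $p_i^{k_i}$ prime to $p_i$. Then $1/p_i\in F$ would lie in $R[\zeta]$, so it would be integral over $R$, so $p_i\in R^\times$, a contradiction.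

**Step 2: the factorization.** Let $G=\prod_iP_i$ with $P_i=\langle t_i\rangle$ of order $p_i^{k_i}$, and put
$$a_i=f_{i,1}(t_i),\qquad b_i=f_{i,2}(t_i)\prod_{1\le j<k_i}\Phi_{p_i^j}(t_i),\qquad a=\prod_ia_i,\quad b=\prod_ib_i .$$
Since $\prod_{1\le j\le k_i}\Phi_{p_i^j}(T)=1+T+\dots+T^{p_i^{k_i}-1}$, we have $a_ib_i=\Sigma_{P_i}$ and $ab=\Sigma_G$, with level $1$.

**Step 3: reduce to one prime.** Suppose $(a,b)$ is quasiperiodic. By Lemma 2 and (2) (also with $a$ and $b$ exchanged), it is quasiperiodic with respect to a generator of a subgroup $H$ of prime order, which after renumbering is $p=p_1$. Then $H\le P_1$. Write $k=k_1$ and $G=P_1\times Q$, so $p\nmid|Q|$. By condition 3 of Lemma 2, there is $x\in R[G/H]$ with $\bar ax=\Sigma_{G/H}$ or $\bar bx=\Sigma_{G/H}$. We show that each case is impossible.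

**Step 4: the case $\bar ax=\Sigma_{G/H}$.** Let $c=\prod_{i>1}\epsilon(a_i)\in R$, and let $x'$ be the image of $x$ in $R[P_1/H]$. Projecting to $R[P_1/H]$ gives $\overline{a_1}\,(cx')=|Q|\,\Sigma_{P_1/H}$. Also $\overline{a_1}\,\overline{b_1}=p\,\Sigma_{P_1/H}$. With integers $\alpha,\beta$ such that $\alpha|Q|+\beta p=1$, the element $y=\alpha cx'+\beta\overline{b_1}$ satisfies $\overline{a_1}\,y=\Sigma_{P_1/H}$. A nontrivial character $\chi$ of $P_1/H$ sends $t_1$ to a root of unity of order $p^j$ with $1\le j<k$. This is not a root of $f_{1,1}$, whose roots have order $p^k$; so $\chi(\overline{a_1})\ne0$, while $\chi(\overline{a_1}\,y)=0$. Hence $\chi(y)=0$ for all $\chi\ne1$, and $y=s\,\Sigma_{P_1/H}$ with $s\in R$ by Lemma 3. Then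
$$\Sigma_{P_1/H}=\overline{a_1}\,y=f_{1,1}(1)\,s\,\Sigma_{P_1/H},$$
so $f_{1,1}(1)\,s=1$, contradicting Step 1.

**Step 5: the case $\bar bx=\Sigma_{G/H}$.** In the same way, with $\prod_{i>1}\epsilon(b_i)$ in place of $c$ and $\overline{a_1}$ and $\overline{b_1}$ exchanged, we obtain $y\in R[P_1/H]$ with $\overline{b_1}\,y=\Sigma_{P_1/H}$. The image of $t_1$ has order $p^{k-1}$, and
$$\prod_{1\le j<k}\Phi_{p^j}(T)=\frac{T^{p^{k-1}}-1}{T-1}=1+T+\dots+T^{p^{k-1}-1},$$
so this product, evaluated at the image of $t_1$, is $\Sigma_{P_1/H}$, and $\overline{b_1}=f_{1,2}(1)\,\Sigma_{P_1/H}$. Therefore $\overline{b_1}\,y=f_{1,2}(1)\,\epsilon(y)\,\Sigma_{P_1/H}$, and $f_{1,2}(1)\,\epsilon(y)=1$, again contradicting Step 1. $\square$
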